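\title{Bipartite graphs of minimum degree three and large girth with sixteen hamiltonian cycles}

\begin{abstract}
We disprove the conjecture that the number of hamiltonian cycles of a bipartite hamiltonian graph of minimum degree $3$ tends to infinity with the girth. For every even $g\ge 4$ we construct infinitely many bipartite graphs of minimum degree $3$ and girth exactly $g$ that have exactly $16$ hamiltonian cycles. Each of them has a set of $h$ vertices whose removal leaves $h$ paths. This turns the count of hamiltonian cycles into a count of orientations of a multigraph, and a local operation raises the girth of the multigraph without changing that count. We also show that a bipartite hamiltonian graph in which all vertices of one color class have degree at least $3$ has at least $4$ hamiltonian cycles.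
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and simple; when loops and parallel edges are allowed we say \emph{multigraph}. A \emph{hamiltonian cycle} of a graph is a cycle through all its vertices, and a graph is \emph{hamiltonian} if it has one. Two hamiltonian cycles are different if their edge sets are different. The \emph{girth} of a graph is the length of its shortest cycle; the girth of a bipartite graph with a cycle is even and at least $4$.

How many hamiltonian cycles must a bipartite hamiltonian graph of girth $g$ have? The answer depends on the minimum degree. For minimum degree $2$ it is one, because the cycle of length $g$ is such a graph. For minimum degree at least $4$, Thomassen \cite{Thomassen} proved that there are at least $(3/2)^{g/8}$ hamiltonian cycles. (We quote this for context and do not use it.) In the remaining case of minimum degree $3$, every vertex is incident with a chord of a given hamiltonian cycle, so there are at least half as many chords as vertices. The number of vertices grows exponentially with $g$, since the vertices within distance $g/2-1$ of a given vertex are reached along a tree that branches at every step. With so many chords available for rerouting, it is natural to expect growth here too. The following conjecture appears in \cite{GC}.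

\begin{quote}
\textbf{Conjecture.} There is a function $f(g)$, tending to infinity as $g$ tends to infinity, such that every bipartite hamiltonian graph of minimum degree $3$ and girth $g$ has at least $f(g)$ hamiltonian cycles.
\end{quote}

We show that the conjecture is false.

\begin{theorem}\label{thm:main}
For every even $g\ge 4$ there are infinitely many bipartite hamiltonian graphs with minimum degree $3$ and girth exactly $g$ that have exactly $16$ hamiltonian cycles.
\end{theorem}

Indeed, if $f(g)\to\infty$, then $f(g)>16$ for some even $g\ge4$, and for this $g$ the graphs of Theorem~\ref{thm:main} have fewer than $f(g)$ hamiltonian cycles. Together with Thomassen's theorem, this places the threshold for growth between minimum degrees $3$ and $4$. The third edge at each vertex still forces some additional hamiltonian cycles, even if it is present in only one color class.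

\begin{theorem}\label{thm:lower}
Let $G$ be a bipartite hamiltonian graph in which every vertex of one color class has degree at least $3$. Then $G$ has at least $4$ hamiltonian cycles.
\end{theorem}

For even $g\ge4$, let $c(g)$ be the minimum number of hamiltonian cycles of a bipartite hamiltonian graph of minimum degree $3$ and girth $g$. The two theorems give
\[
4\le c(g)\le 16 .
\]
We do not determine $c(g)$. The upper bound is not attained at $g=4$, since $K_{3,3}$ has $3!\,2!/2=6$ hamiltonian cycles.

Sections~\ref{sec:schemes}--\ref{sec:proof} prove Theorem~\ref{thm:main}. Section~\ref{sec:schemes} describes a class of graphs in which many chords lie on no hamiltonian cycle, and translates their hamiltonian cycles into orientations of a multigraph $W$. Section~\ref{sec:extension} shows how to enlarge $W$ without changing the number of such orientations, Section~\ref{sec:girthW} uses the freedom in this operation to remove the short cycles of $W$, and Section~\ref{sec:proof} assembles the graphs. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and can be read independently.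

\section{Hubs, paths and schemes}\label{sec:schemes}

We need graphs in which every vertex has a third edge but hamiltonian cycles can rarely use it. The following counting argument provides such edges.

\begin{lemma}\label{lem:rigid}
Let $G$ be a graph and $H$ a set of $h\ge1$ vertices such that $G-H$ has exactly $h$ components, each of which is a path. Then every hamiltonian cycle of $G$ contains every edge of $G-H$.
\end{lemma}

\begin{proof}
Let $C$ be a hamiltonian cycle. Deleting $h\ge1$ vertices from a cycle leaves at most $h$ components. Each component of $C-H$ is a connected subgraph of $G-H$, so it lies in one of the $h$ paths, and together the components of $C-H$ contain all vertices of $G-H$. Thus each of the $h$ paths contains at least one component of $C-H$, hence exactly one, and this component contains all vertices of the path. A connected spanning subgraph of a path is the whole path, because deleting any edge disconnects a path.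
\end{proof}

The equality between the number of paths and the number of deleted vertices is what leaves no slack: with fewer paths, the count would allow $C$ to leave a path in the middle and return to it later.

Call the vertices of $H$ \emph{hubs}, and suppose that every path has at least three vertices. An internal vertex of a path has both its cycle edges on the path, so an edge from it to a hub lies on no hamiltonian cycle. Such edges raise the degree of the internal vertices to $3$ at no cost. All choices are made at the $2h$ ends of the paths. An end has one neighbor on its path, so it needs at least two neighbors among the hubs, and a hamiltonian cycle uses exactly one of them. To keep the choice small we give it exactly two. An end of a path is then recorded by an edge $e$ between two hubs, the cycle's choice is an orientation of $e$, and a path is recorded by the pair of edges that belong to its ends. If $G$ is bipartite, the two ends of $e$ have a common neighbor and hence the same color. Hubs of both colors are needed, because a long path has internal vertices of both colors, and each of them must be joined to a hub of the other color. This leads to the definition of a scheme.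

We allow multigraphs, because our construction starts from one. Every edge of a multigraph consists of two \emph{half-edges}, each attached to a vertex; for a \emph{loop} both are attached to the same vertex. The degree of a vertex is the number of half-edges attached to it, so a loop contributes $2$. A loop is a cycle of length $1$, and two parallel edges form a cycle of length $2$. In particular, a multigraph of girth at least $3$ is simple.

\begin{definition}\label{def:scheme}
A \emph{scheme} $\mathcal S$ consists of
\begin{itemize}
\item disjoint nonempty finite sets $H_A$ and $H_B$, whose elements are called hubs;
\item multigraphs $W_A$ on $H_A$ and $W_B$ on $H_B$, the two \emph{sides} of the scheme, with $|E(W_A)|=2|H_A|$ and $|E(W_B)|=2|H_B|$;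
\item a partition $\mathcal K$ of $E(W_A)\cup E(W_B)$ into pairs.
\end{itemize}
We put $H=H_A\cup H_B$ and $W=W_A\cup W_B$. The two edges of a pair may lie on the same side or on different sides.

An \emph{orientation} $\omega$ chooses one of the two half-edges of each edge $e$ of $W$; the hub of the chosen half-edge is the \emph{head} of $e$, written $\mathrm{hd}(e)$. Thus a loop has two orientations, with the same head. The orientation is \emph{balanced} if every hub is the head of exactly two edges. The \emph{route} $R(\omega)$ is the multigraph on $H$ with one edge joining $\mathrm{hd}(e)$ and $\mathrm{hd}(f)$ for each pair $\{e,f\}\in\mathcal K$. A \emph{solution} of $\mathcal S$ is a balanced orientation whose route is connected.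
\end{definition}

The degree of a hub in $R(\omega)$ is the number of edges of $W$ whose head it is. So the route of a balanced orientation is $2$-regular, and the route of a solution is a single cycle through all hubs. The conditions on the number of edges are necessary for a balanced orientation to exist, and they give $|\mathcal K|=|E(W)|/2=|H|$, the equality required in Lemma~\ref{lem:rigid}.

\begin{definition}\label{def:real}
Let $\mathcal S$ be a scheme in which $W$ has no loops. A \emph{realization} of $\mathcal S$ is a graph obtained from the vertex set $H$, with no edges, as follows.
\begin{enumerate}
\item For each edge $e$ of $W$, add a vertex $v_e$ and join it to the two ends of $e$.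
\item For each pair $\{e,f\}\in\mathcal K$, add a path $P_{ef}$ of length at least $2$ from $v_e$ to $v_f$ through new vertices, called \emph{internal} vertices.
\item Join each internal vertex $z$ to one hub $\eta(z)$.
\end{enumerate}
\end{definition}

A realization is a simple graph. The vertices $v_e$ and the internal vertices have degree exactly $3$, and the degree of a hub is at least its degree in $W$.

\begin{proposition}\label{prop:count}
Let $G$ be a realization of a scheme $\mathcal S$ in which $W$ has no loops. Then the number of hamiltonian cycles of $G$ equals the number of solutions of $\mathcal S$, whatever the lengths of the paths and the function $\eta$.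
\end{proposition}

\begin{proof}
For an orientation $\omega$, let $F(\omega)$ be the spanning subgraph of $G$ consisting of all paths $P_{ef}$ and all edges $v_e\,\mathrm{hd}(e)$. Since $W$ has no loops, an orientation is determined by the heads it assigns, so $\omega\mapsto F(\omega)$ is injective. The graph $F(\omega)$ arises from the route $R(\omega)$ by replacing the edge of each pair $\{e,f\}$ by the path that goes from $\mathrm{hd}(e)$ to $v_e$, along $P_{ef}$ to $v_f$, and on to $\mathrm{hd}(f)$; if the two heads coincide, a loop is replaced by a cycle. So $F(\omega)$ is a subdivision of $R(\omega)$. It is $2$-regular if and only if $\omega$ is balanced, and it is connected if and only if $R(\omega)$ is. Hence $F(\omega)$ is a hamiltonian cycle if and only if $\omega$ is a solution.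

It remains to show that every hamiltonian cycle $C$ has the form $F(\omega)$. The graph $G-H$ is the disjoint union of the $|\mathcal K|=|H|$ paths $P_{ef}$, so $C$ contains all these paths by Lemma~\ref{lem:rigid}. Every internal vertex $z$ then has both its edges of $C$ on its path, so $z\eta(z)\notin C$. Every vertex $v_e$ has one edge of $C$ on its path and therefore exactly one more, which leads to an end of $e$; orient $e$ toward this end. Every edge of $G$ lies on a path $P_{ef}$, joins some $v_e$ to an end of $e$, or is of the form $z\eta(z)$. So $C=F(\omega)$ for the orientation $\omega$ just defined.
\end{proof}

Theorem~\ref{thm:main} is now a problem about schemes: find schemes with few solutions in which $W$ has minimum degree at least $3$ and no short cycles, and then choose the paths and $\eta$ well.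

\section{Growing a scheme without new solutions}\label{sec:extension}

We start with one hub on each side.

\begin{example}[the base scheme]\label{ex:base}
Let $H_B=\{x\}$ and $H_A=\{y\}$, let $W_B$ consist of two loops $e_1,e_2$ at $x$ and $W_A$ of two loops $f_1,f_2$ at $y$, and let $\mathcal K=\{\{e_1,f_1\},\{e_2,f_2\}\}$. This is the scheme $\mathcal S_0$. In each of its $2^4$ orientations, $x$ is the head of $e_1,e_2$ and $y$ is the head of $f_1,f_2$, and the route consists of two parallel edges joining $x$ and $y$. So $\mathcal S_0$ has exactly $16$ solutions. If we apply steps 1 and 2 of Definition~\ref{def:real} to $\mathcal S_0$, joining $v_e$ to its hub by two parallel edges, we get a cycle with four doubled edges; this is where the number $16$ comes from. The pairs must cross between the sides: with the pairs $\{e_1,e_2\}$ and $\{f_1,f_2\}$ the route would consist of two loops, and there would be no solution.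
\end{example}

Large girth requires many hubs, and a scheme with $h$ hubs has $2^{2h}$ orientations. We therefore need a way of adding a hub, together with two edges, such that all new choices are forced. Balance alone does not force enough. The additional constraint comes from connectedness: if both edges of a pair are incident with a hub $r$, then they cannot both point to $r$, since in a realization the path of this pair would then close up into a cycle through $r$ alone.

\begin{definition}\label{def:ext}
Let $\mathcal S$ be a scheme. Let $e$ be an edge of $W$ with half-edges $\sigma$ at $s$ and $\tau$ at $t$ (possibly $s=t$), let $\{e,f\}$ be the pair containing $e$, and let $q$ be any hub on the same side as $e$. The \emph{extension} of $\mathcal S$ at $(e,q)$ is obtained by adding a new hub $r$ on this side, deleting $e$, adding the edges $e'=sr$, $e''=rt$ and $w=rq$, and replacing the pair $\{e,f\}$ by the two pairs $\{w,f\}$ and $\{e',e''\}$; see Figure~\ref{fig:ext}.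
\end{definition}

The side of $e$ gains one hub and two edges, so the extension is again a scheme.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,
  hub/.style={circle,fill,inner sep=1.7pt},
  non/.style={circle,draw,fill=white,inner sep=1.5pt}]
\node[hub,label=below:$s$] (s) at (0,0) {};
\node[hub,label=below:$t$] (t) at (2,0) {};
\node[hub,label=above:$q$] at (1,1.6) {};
\node[hub] (a) at (3,0.4) {}; \node[hub] (b) at (3,1.6) {};
\draw (s) -- node[below] {$e$} (t); \draw (a) -- node[right] {$f$} (b);
\draw[dashed] (1,0) to[bend left=20] (3,1);
\begin{scope}[xshift=4.4cm]
\node[hub,label=below:$s$] (s) at (0,0) {};
\node[hub,label=below:$r$] (r) at (1.1,0) {};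
\node[hub,label=below:$t$] (t) at (2.2,0) {};
\node[hub,label=above:$q$] (q) at (1.1,1.6) {};
\node[hub] (a) at (3,0.4) {}; \node[hub] (b) at (3,1.6) {};
\draw (s) -- node[above] {$e'$} (r) -- node[above] {$e''$} (t);
\draw (r) -- node[left,pos=0.6] {$w$} (q); \draw (a) -- node[right] {$f$} (b);
\draw[dashed] (0.55,0) .. controls (0.6,-0.9) and (1.6,-0.9) .. (1.65,0);
\draw[dashed] (1.1,1) -- (3,1);
\end{scope}
\begin{scope}[xshift=8.9cm]
\node[hub,label=above:$s$] (s) at (0,1.4) {};
\node[hub,label=above:$r$] (r) at (1.4,1.4) {};
\node[hub,label=above:$t$] (t) at (2.8,1.4) {};
\node[non,label=left:$v_{e'}$] (u) at (0.6,0.6) {};
\node[non,label=right:$v_{e''}$] (v) at (2.2,0.6) {};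
\node[non] (p1) at (0.8,-0.2) {}; \node[non] (p2) at (1.4,-0.2) {}; \node[non] (p3) at (2,-0.2) {};
\draw (s) -- (u); \draw (t) -- (v);
\draw[very thick] (r) -- (u) -- (p1) -- (p2) -- (p3) -- (v) -- (r);
\end{scope}
\end{tikzpicture}
\caption{Part of a scheme before (left) and after (middle) the extension at $(e,q)$; solid lines are edges between hubs, and dashed lines join paired edges. Right: the part of a realization that belongs to the new pair $\{e',e''\}$, with hubs drawn black and other edges omitted. If $e'$ and $e''$ both point to $r$, the bold cycle closes up and misses the other hubs.}
\label{fig:ext}
\end{figure}

\begin{example}\label{ex:first}
Extend $\mathcal S_0$ at $(e_1,x)$. Now $W_B$ consists of the loop $e_2$ at $x$ and three parallel edges $e',e'',w$ joining $x$ and $r$, and the pairs are $\{w,f_1\}$, $\{e',e''\}$, $\{e_2,f_2\}$. The three loops can be oriented in $2^3=8$ ways, always with heads $x,y,y$. An orientation is balanced if and only if exactly one of $e',e'',w$ points to $x$, so there are $3\cdot 8=24$ balanced orientations. If $w$ points to $x$, the route consists of two edges $xy$ and a loop at $r$, and it is disconnected. If $e'$ or $e''$ points to $x$, the route is the triangle with edges $ry$, $rx$, $xy$. So there are $2\cdot8=16$ solutions. The choice between $e'$ and $e''$ has taken over the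 role of the two orientations of the loop $e_1$, which is the reason for counting a loop twice.
\end{example}

\begin{lemma}\label{lem:ext}
A scheme and any extension of it have the same number of solutions.
\end{lemma}

\begin{proof}
Let $\mathcal S'$ be the extension of $\mathcal S$ at $(e,q)$, with the notation of Definition~\ref{def:ext}. For an orientation $\omega$ of $\mathcal S$, define an orientation $\Phi(\omega)$ of $\mathcal S'$ as follows. The edges other than $e$ keep their orientation, and $w$ gets head $r$. If $\omega$ chooses $\sigma$, then $e'$ gets head $s$ and $e''$ gets head $r$; if $\omega$ chooses $\tau$, then $e'$ gets head $r$ and $e''$ gets head $t$. The map $\Phi$ is injective, also when $s=t$, and its image is the set of orientations in which $w$ and exactly one of $e',e''$ have head $r$.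

First, $\omega$ is a solution if and only if $\Phi(\omega)$ is. In $\Phi(\omega)$ the hub $r$ is the head of exactly two edges. Of the three new edges exactly one has its head at an old hub, and this hub is the head of $e$ in $\omega$. So every old hub is the head of the same number of edges in $\omega$ and in $\Phi(\omega)$, and one orientation is balanced if and only if the other is. In the route of $\Phi(\omega)$, the pair $\{w,f\}$ gives an edge from $r$ to $\mathrm{hd}(f)$, and the pair $\{e',e''\}$ gives an edge from $r$ to the head of $e$ in $\omega$; the other pairs give the same edges as before. So $R(\Phi(\omega))$ is obtained from $R(\omega)$ by subdividing the edge of the pair $\{e,f\}$ by the vertex $r$, and subdivision preserves connectedness in both directions.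

Second, every solution $\omega'$ of $\mathcal S'$ lies in the image of $\Phi$. The edges at $r$ are $e',e'',w$, and $r$ is the head of exactly two of them. If these were $e'$ and $e''$, then the pair $\{e',e''\}$ would give a loop at $r$ in the $2$-regular multigraph $R(\omega')$. Then $\{r\}$ would be a component of $R(\omega')$, which is impossible because $R(\omega')$ is connected and has other vertices. Hence $w$ and exactly one of $e',e''$ have head $r$.

So $\Phi$ restricts to a bijection between the solutions of $\mathcal S$ and those of $\mathcal S'$.
\end{proof}

In every solution of the extension, $w$ points away from $q$, so the position of $q$ plays no role in the count. We use this freedom to control the girth.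

\section{Removing the short cycles of $W$}\label{sec:girthW}

An extension changes only one side, and its effect on this side does not depend on $\mathcal K$. For a multigraph $M$, an edge $e$ and a vertex $q$ of $M$, the \emph{move} $(e,q)$ subdivides $e$ by a new vertex $r$ and adds the edge $rq$. A move lengthens the cycles through $e$, and it creates no short cycle if $q$ is far from $e$. A far vertex exists as soon as the multigraph is large compared with its balls, so we have to keep the degrees bounded. We use the following estimate twice: in a multigraph of maximum degree at most $D$, where $D\ge2$, at most $D^i$ vertices are at distance exactly $i$ from a given vertex, so the number of vertices at distance at most $j$ from it is at most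
\begin{equation}\label{eq:ball}
1+D+\dots+D^{j}<D^{j+1}.
\end{equation}
Vertices in different components are at distance $\infty$.

\begin{lemma}\label{lem:girthW}
For every $k\ge3$ there is $n_0=n_0(k)$ such that for every $n\ge n_0$ some sequence of moves transforms the multigraph with one vertex and two loops into a simple graph with exactly $n$ vertices, minimum degree at least $3$, maximum degree at most $6$ and girth at least $k$.
\end{lemma}

\begin{proof}
A move adds one vertex and two edges, so $|E|=2|V|$ throughout and the degree sum is $4|V|$. The initial vertex has degree $4$. A move $(e,q)$ creates a vertex of degree $3$, raises the degree of $q$ by one and leaves the other degrees unchanged. So the minimum degree is always at least $3$, and the maximum degree stays at most $6$ if we only use moves with $\deg q\le5$; call such a vertex $q$ \emph{free}. If the current multigraph has $m$ vertices, of which $m_6$ are not free, then $4m\ge 6m_6+3(m-m_6)$, so $m_6\le m/3$. Hence at least $2m/3$ vertices are free. All moves below use a free vertex $q$.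

\emph{Phase 1.} Perform arbitrary moves until $m>3\cdot6^k$.

From now on, let $e$ be any edge, with ends $s$ and $t$. By \eqref{eq:ball}, fewer than $2\cdot6^k<2m/3$ vertices are at distance at most $k-1$ from $s$ or from $t$. So there is a free vertex $q$ at distance at least $k$ from both $s$ and $t$. We call such a move $(e,q)$ \emph{safe}, and we compare the cycles before and after it. A cycle through the new edge $rq$ continues from $r$ to $s$ or $t$ and returns from there to $q$ along a path of the old multigraph, so it has length at least $k+2$. The cycles that avoid $rq$ correspond bijectively to the old cycles: those that avoid $r$ are the old cycles avoiding $e$, and those through $r$ are the old cycles through $e$, made longer by one.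

\emph{Phase 2.} Let $\Psi=\sum_Z(k-|Z|)$, where $Z$ runs over the cycles of length $|Z|<k$. This is a nonnegative integer, and it vanishes exactly when the girth is at least $k$. While $\Psi>0$, choose an edge $e$ on a cycle of length less than $k$ and perform a safe move at $e$. By the comparison above no term is added to $\Psi$, no term grows, and at least one term decreases by one. So after finitely many moves the girth is at least $k\ge3$, and the multigraph is simple. Let $n_0$ be the number of vertices at this moment.

\emph{Phase 3.} A safe move at any edge keeps $\Psi=0$ and adds one vertex. So every $n\ge n_0$ is attained.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}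

Fix an even $g\ge4$, put $D=4g+6$, and let $n\ge\max\{n_0(g),\,2D^g\}$ with $n_0(g)$ as in Lemma~\ref{lem:girthW}.

\subsection*{The scheme}
Both sides of $\mathcal S_0$ consist of one vertex with two loops, and every move on a side is the effect of an extension, since every edge lies in a pair. Perform the moves of Lemma~\ref{lem:girthW} with $k=g$ as extensions, first on one side and then on the other. This yields a scheme $\mathcal S$ with $|H_A|=|H_B|=n$ in which $W_A$ and $W_B$ are simple graphs of girth at least $g$ with all degrees in $\{3,4,5,6\}$. By Example~\ref{ex:base} and Lemma~\ref{lem:ext}, $\mathcal S$ has exactly $16$ solutions. Let $r^*$ and $\{e^*,e^{**}\}$ be the hub $r$ and the pair $\{e',e''\}$ created by the last extension. As no later extension changes it, this pair belongs to $\mathcal K$, and both its edges are incident with $r^*$.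

\subsection*{The paths}
We color with two colors $A$ and $B$. The hubs in $H_A$ get color $A$ and those in $H_B$ get color $B$. The vertex $v_e$ gets the color opposite to that of the ends of $e$. Let $P_{ef}$ have length $g$ if $v_e$ and $v_f$ have the same color and length $g+1$ otherwise, with one exception: $P_{e^*e^{**}}$, whose ends have the same color, has length $g-2\ge2$. The long paths prevent short cycles, and the exceptional path will produce a cycle of length exactly $g$. Since $g$ is even, the length of a path is even exactly when its ends have the same color, so the internal vertices can be colored alternately along each path. Let $G_1$ be the graph obtained by steps 1 and 2 of Definition~\ref{def:real} with these lengths. It is properly colored, and every path has at least one and at most $g$ internal vertices.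

\begin{lemma}\label{lem:G1}
The graph $G_1$ has girth exactly $g$.
\end{lemma}

\begin{proof}
Let $Z$ be a cycle of $G_1$. Suppose first that $Z$ contains an internal vertex of $P_{ef}$. Internal vertices have degree $2$ in $G_1$, so $Z$ contains all of $P_{ef}$. Outside the path, $v_e$ and $v_f$ are adjacent only to hubs, so $Z$ has at least two further edges, and $|Z|\ge(g-2)+2=g$. Suppose next that $Z$ contains no internal vertex. Every edge of a path $P_{ef}$ has an internal end, because the path has length at least $2$. So $Z$ alternates between hubs and vertices $v_e$ and uses both edges from $v_e$ to the ends of $e$. Thus $Z$ is a cycle of $W$ with every edge subdivided once, and $|Z|\ge 2g$. Finally, $P_{e^*e^{**}}$ together with the edges $r^*v_{e^*}$ and $r^*v_{e^{**}}$ is a cycle of length $(g-2)+2=g$, the bold cycle of Figure~\ref{fig:ext}.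
\end{proof}

\subsection*{The third edges of the internal vertices}
By Proposition~\ref{prop:count}, the choice of $\eta$ does not affect the hamiltonian cycles, so we may choose it with only the coloring and the girth in mind. We join each internal vertex to a distant hub. The number of internal vertices is of order $g$ times the number of hubs, so the degrees of the hubs must grow; we cap the growth in order to keep the balls small.

\begin{lemma}\label{lem:eta}
There is a function $\eta$ that assigns to each internal vertex $z$ a hub of the color opposite to that of $z$ such that the graph $G$ obtained from $G_1$ by adding all edges $z\eta(z)$ has girth exactly $g$.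
\end{lemma}

\begin{proof}
We add the edges one at a time and keep two invariants: the girth is at least $g$, and every hub has received at most $4g$ new edges. Both hold for $G_1$. Let $z$ be the next internal vertex, and call a hub \emph{full} if it has received $4g$ new edges. There are $|\mathcal K|=2n$ paths and hence at most $2ng$ internal vertices, so at most $2ng/(4g)=n/2$ hubs are full. Thus at least $n/2$ of the $n$ hubs of the color opposite to $z$ are not full. In the current graph hubs have degree at most $6+4g=D$ and all other vertices have degree at most $3$. By \eqref{eq:ball}, fewer than $D^{g-1}<D^g\le n/2$ vertices are at distance at most $g-2$ from $z$. So some hub of the color opposite to $z$ is not full and is at distance at least $g-1$ from $z$; take it as $\eta(z)$. A cycle through the new edge consists of this edge and a path from $z$ to $\eta(z)$ in the previous graph, so it has length at least $g$. Both invariants persist.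

The final graph $G$ has girth at least $g$, and it contains $G_1$, which has a cycle of length $g$ by Lemma~\ref{lem:G1}.
\end{proof}

\subsection*{Conclusion}
The graph $G$ of Lemma~\ref{lem:eta} is a realization of $\mathcal S$, and $W$ has no loops. It is bipartite, since every edge joins vertices of different colors, and its girth is exactly $g$. The vertices $v_e$ and the internal vertices have degree $3$, and the hubs have degree at least $3$ because $W$ has minimum degree at least $3$; so the minimum degree is $3$. By Proposition~\ref{prop:count}, $G$ has exactly $16$ hamiltonian cycles, and in particular it is hamiltonian. The graph has more than $2n$ vertices and $n$ can be taken arbitrarily large, so we obtain infinitely many such graphs. This proves Theorem~\ref{thm:main}. \qed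

\begin{remark}
No realization of a scheme is cubic: $W$ has average degree $4$, so some hub has degree at least $4$.
\end{remark}

\section{Four hamiltonian cycles}\label{sec:lower}

We prove Theorem~\ref{thm:lower} by a parity argument, which needs exact degrees. The main step is the following lemma; its proof is Thomason's lollipop argument.

\begin{lemma}\label{lem:parity}
Let $G'$ be a bipartite graph with color classes $A$ and $B$ such that $|A|=|B|$ and every vertex of $A$ has degree exactly $3$. Let $a\in A$, and let $b,b'$ be distinct neighbors of $a$. Then the number of hamiltonian cycles of $G'$ that contain the path $bab'$ is even.
\end{lemma}

The idea is to cut the cycles open at $b$, to consider all hamiltonian paths that begin with $b,a,b'$, and to make these paths the nodes of an auxiliary graph in which the nodes of odd degree are exactly the paths that close up to a cycle. Every finite graph has an even number of nodes of odd degree, because the degree sum is twice the number of edges.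

\begin{example}
Let $G'=K_{3,3}$ with $A=\{a_1,a_2,a_3\}$ and $B=\{b_1,b_2,b_3\}$. The hamiltonian paths that begin with $b_1,a_1,b_2$ are $P=b_1a_1b_2a_2b_3a_3$ and $P'=b_1a_1b_2a_3b_3a_2$. The last vertex $a_3$ of $P$ has three neighbors: its predecessor $b_3$, the first vertex $b_1$, and $b_2$. Adding the edge $a_3b_2$ to $P$ creates a cycle with a tail, and deleting the edge $b_2a_2$ gives $P'$. The same operation leads from $P'$ back to $P$. The auxiliary graph is a single edge, both nodes have degree $1$, and both paths close up to hamiltonian cycles.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:parity}]
Let $n=|A|=|B|$; then $n\ge3$, since $a$ has three neighbors in $B$. Let $\mathcal P$ be the set of hamiltonian paths $P=u_1u_2\dots u_{2n}$ of $G'$ with $u_1=b$, $u_2=a$, $u_3=b'$. The colors alternate along $P$, so $u_i\in B$ exactly when $i$ is odd, and the last vertex $u_{2n}$ lies in $A$.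

Let $u_i$ be a neighbor of $u_{2n}$ other than $u_1$ and $u_{2n-1}$. Then $i$ is odd and $3\le i\le 2n-3$. The \emph{rotation} of $P$ at $u_i$ is the hamiltonian path
\[
P'=u_1\dots u_i\,u_{2n}\,u_{2n-1}\dots u_{i+1},
\]
obtained by adding the edge $u_iu_{2n}$ and deleting the edge $u_iu_{i+1}$. Since $i\ge3$, it begins with $b,a,b'$, so $P'\in\mathcal P$. Its last vertex is $u_{i+1}\ne u_{2n}$, so $P'\neq P$, and different values of $i$ give different paths $P'$. Rotation is reversible: $u_i$ is a neighbor of the last vertex $u_{i+1}$ of $P'$, it is neither the first vertex $u_1$ nor the predecessor $u_{i+2}$ of $u_{i+1}$ on $P'$, and the rotation of $P'$ at $u_i$ adds $u_iu_{i+1}$ and deletes $u_iu_{2n}$, which gives $P$. So we obtain a graph on the node set $\mathcal P$ by joining two paths if one is a rotation of the other.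

The degree of the node $P$ is the number of neighbors of $u_{2n}$ other than $u_1$ and $u_{2n-1}$. The vertex $u_{2n}\in A$ has three neighbors, one of them is $u_{2n-1}$, and $u_{2n-1}\neq u_1$. So the degree is $1$ if $u_{2n}$ is adjacent to $b=u_1$, and $2$ otherwise. The nodes of odd degree are therefore the paths in $\mathcal P$ whose last vertex is adjacent to $b$. Adding the edge $u_{2n}b$ maps these paths bijectively to the hamiltonian cycles that contain $bab'$; the inverse map deletes the edge of the cycle at $b$ other than $ba$. The number of nodes of odd degree is even.
\end{proof}

Bipartiteness is what keeps the last vertex of every path in $A$, so that no condition on the degrees in $B$ is needed.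

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $A$ and $B$ be the color classes of $G$, with all degrees in $A$ at least $3$, and let $C$ be a hamiltonian cycle. The colors alternate along $C$, so $|A|=|B|$. At each $a\in A$ delete all but one of the edges not in $C$. Every edge has exactly one end in $A$, so these deletions do not interfere with each other, and we obtain a spanning subgraph $G'\supseteq C$ in which every vertex of $A$ has degree exactly $3$. Let $N'\ge1$ be the number of hamiltonian cycles of $G'$. It suffices to show that $N'\ge4$.

Fix $a\in A$. Every hamiltonian cycle of $G'$ uses exactly one of the three pairs of edges at $a$, so $N'$ is a sum of three numbers, each of which is even by Lemma~\ref{lem:parity}. Hence $N'$ is even and $N'\ge2$. Suppose that $N'=2$, with hamiltonian cycles $C_1\ne C_2$. For each $a\in A$, the pair of edges that $C_1$ uses at $a$ lies on an even and positive number of hamiltonian cycles, so it lies on $C_2$ as well. Since every edge has an end in $A$, the cycles $C_1$ and $C_2$ have the same edges, a contradiction. Hence $N'\ge4$.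
\end{proof}

\begin{thebibliography}{9}

\bibitem{GC}
\emph{Graphs and Combinatorics},
\texttt{https://cocalc.com/\allowbreak share/\allowbreak download/\allowbreak a5d1fdbf1fe65abbdc39\allowbreak cb1612b5ea6404d600c3/\allowbreak Papers/\allowbreak gould-advances-\allowbreak hamiltonian-2002.pdf}.

\bibitem{Thomassen}
Thomassen, \emph{On the number of Hamiltonian cycles in bipartite graphs}, Combin. Probab. Comput. 5 (1996) 437--442.

\end{thebibliography}
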